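# Invariant pairings between Harish-Chandra modules of $U(W)$ and of $U(W')\times U(W_0)$

## 1. At most one pairing: the guess and its smallest cases

Restrict an irreducible representation of the compact group $U(n)$ to $U(n-1)\times U(1)$: no irreducible representation occurs twice. So if one asks how many independent invariant pairings there can be between an irreducible module of a unitary group and an irreducible module of such a subgroup, in any signature, the answer one would first guess is *at most one*. Let us say precisely what is being guessed and test it.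

Let $W$ be a finite-dimensional nondegenerate hermitian space over $\mathbb C$, let $W'\subset W$ be a nondegenerate subspace of codimension one, and let $W_0=(W')^\perp$, so $W=W'\oplus W_0$. Put $H=U(W)$ and $H'=U(W')\times U(W_0)\subset H$, and choose maximal compact subgroups $K\subset H$, $K'\subset H'$ with $K'=K\cap H'$. We write $H,H'$ also for the real Lie groups, and $\mathfrak h,\mathfrak h',\mathfrak k,\mathfrak k'$ for the *complexified* Lie algebras. Put $n=\dim W\ge 1$.

**Definition (modules).** An $(\mathfrak h,K)$-module is a complex vector space $V$ with actions of $\mathfrak h$ and $K$ such that every vector lies in a finite-dimensional $K$-stable subspace on which $K$ acts continuously, the differential of the $K$-action is the action of $\mathfrak k$, and $k(Xv)=(\mathrm{Ad}(k)X)(kv)$. It is admissible if every irreducible representation of $K$ occurs in it with finite multiplicity. We use Harish-Chandra's theorem that irreducible $(\mathfrak h,K)$-modules are admissible, and likewise for $(\mathfrak h',K')$ (Wallach, *Real Reductive Groups I*, §3.4).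

For irreducible $\pi,\pi'$ over $(\mathfrak h,K)$ and $(\mathfrak h',K')$, the space
$$L_0(\pi,\pi')=\mathrm{Hom}_{(\mathfrak h',K')}(\pi\otimes\pi',\mathbb C)$$
consists of the linear functionals $\ell$ with $\ell(Xv\otimes v')+\ell(v\otimes Xv')=0$ for $X\in\mathfrak h'$ and $\ell(kv\otimes kv')=\ell(v\otimes v')$ for $k\in K'$. No continuity is imposed: these are all algebraic functionals.

**Theorem 1.** In this setting, $\dim L_0(\pi,\pi')\le 1$ for all irreducible $\pi,\pi'$.

The question is taken from "Beilinson-Bernstein Localization Over $\mathbb Q$ And Periods Of Automorphic Forms"; the answer is that the guess is right. First, small cases by hand.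

*Dimension $n=1$.* Here $W'=0$ and $H=H'=U(1)$. Both modules are characters, and $L_0$ has dimension $1$ if they are inverse to each other and $0$ otherwise.

*The compact group $U(2)$.* An irreducible representation is $\mathrm{Sym}^m(\mathbb C^2)\otimes\det^b$. Its weights under the diagonal torus $H'=U(1)\times U(1)$ are $(m-k+b,\,k+b)$ for $0\le k\le m$. They are distinct, so each character of $H'$ occurs at most once.

*The group $U(1,1)$.* Again $H'=K'=K=U(1)\times U(1)$, so $L_0(\pi,\chi)$ is the dual of the $\chi^{-1}$-weight space of $\pi$; we must show that weight spaces are at most one-dimensional. Let $X_+,X_-$ be the two off-diagonal matrix units in $\mathfrak{gl}_2$ and $T=[X_+,X_-]$. The Casimir element $X_+X_-+X_-X_++\frac12T^2$ is central and acts on $\pi$ by a scalar (Schur's lemma). So on a weight vector $v$ both the sum and the difference of $X_+X_-$ and $X_-X_+$ act by scalars, hence $X_+X_-v,\ X_-X_+v\in\mathbb Cv$. The same holds for each $X_\pm^kv$. Therefore the span of all $X_+^kv$ and $X_-^kv$, $k\ge0$, is a submodule, so it is all of $\pi$; the weights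 of these vectors are distinct.

In all these cases $H'$ is compact. When it is not, is there a danger? There is one, as the following neighbor of our situation shows.

**Example (a pairing space of dimension two).** Let $\mathfrak{sl}_2$ have basis $x_+,x_-,t$ with $[x_+,x_-]=t$, $[t,x_\pm]=\pm2x_\pm$. Let $s\in\mathbb C$ not be an even integer, and let $V$ have basis $v_m$, $m\in2\mathbb Z$, with
$$tv_m=mv_m,\qquad x_+v_m=\tfrac{s+m}2\,v_{m+2},\qquad x_-v_m=\tfrac{s-m}2\,v_{m-2}.$$
One checks $[x_+,x_-]v_m=\frac14\big((s-m)(s+m-2)-(s+m)(s-m-2)\big)v_m=mv_m$. All coefficients are nonzero, so $V$ is irreducible; it is an admissible module for $SU(1,1)$. Now take the noncompact one-dimensional torus with Lie algebra spanned by $X=x_++x_-$. A functional $\lambda$ with $\lambda(Xv)=c\,\lambda(v)$, written $\lambda_m=\lambda(v_m)$, is a solution of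
$$(s+m)\lambda_{m+2}+(s-m)\lambda_{m-2}=2c\,\lambda_m\qquad(m\in2\mathbb Z).$$
The values $\lambda_0,\lambda_2$ are free and determine the rest, so $\dim\mathrm{Hom}_{\mathbb CX}(V,\mathbb C_c)=2$ for *every* $c$.

This pair is not of the form $U(W)\supset U(W')\times U(W_0)$, so it does not contradict Theorem 1. But irreducibility and admissibility alone do not give "at most one": the shape of $\mathfrak h'\subset\mathfrak h$ must enter.

## 2. The centralizer of $\mathfrak h'$ in $U(\mathfrak h)$ is commutative, and this does not suffice

Here is what a sensible person tries first; part of it survives into the real proof. Choose a basis $e_0,\dots,e_{n-1}$ of $W$ with $e_0\in W_0$ and the others in $W'$, so $\mathfrak h=\mathfrak{gl}_n$ and $\mathfrak h'=\mathfrak{gl}_{n-1}\oplus\mathfrak{gl}_1$. For a matrix $M$ over a commutative ring put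
$$E=e_0e_0^t,\qquad \varphi(M)=e_0^tMe_0,\qquad\text{so}\quad EME=\varphi(M)E .$$

**Lemma 2.** $U(\mathfrak h)^{\mathfrak h'}$ is commutative. Consequently $\dim L_0(V,V')\le1$ whenever $V$ is finite-dimensional.

*Proof.* Let $\sigma$ be the anti-involution of $U(\mathfrak h)$ with $\sigma(X)=X^t$ for $X\in\mathfrak h$. It preserves $U(\mathfrak h)^{\mathfrak h'}$. The adjoint action of $\mathfrak h'$ comes from an algebraic action of $GL(W')\times GL(W_0)$ and is semisimple, so the associated graded space of $U(\mathfrak h)^{\mathfrak h'}$ is $S(\mathfrak h)^{\mathfrak h'}$. Via the trace form this is the algebra of invariant polynomials on $\mathfrak{gl}(W)\ni Z$, and $\sigma$ acts by $F(Z)\mapsto F(Z^t)$. By the first fundamental theorem (the argument is written out in Section 8, for three projections instead of two), the invariants are generated by traces of words in $Z$, $E$ and $1-E$, hence by the functions $\operatorname{tr}(Z^k)$ and $\varphi(Z^k)$. These do not change under $Z\mapsto Z^t$. So $\sigma$ is trivial on the graded space. If $z\in U(\mathfrak h)^{\mathfrak h'}$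 has degree $\le m$ and $\sigma z=-z$, then $\sigma z-z=-2z$ has degree $\le m-1$, and by descent $z=0$. As $\sigma^2=1$, $\sigma$ is the identity on $U(\mathfrak h)^{\mathfrak h'}$. Then $ab=\sigma(ab)=\sigma(b)\sigma(a)=ba$.

Let $V$ be finite-dimensional. Its weights under a compact diagonal torus contained in $K$ are integral (Section 3 gives a basis of the above kind for which that torus lies in $K$), so $V$ is a rational representation of $GL_n$ and is semisimple under $\mathfrak h'$. By Burnside's theorem $U(\mathfrak h)\to\mathrm{End}(V)$ is onto, and by semisimplicity $U(\mathfrak h)^{\mathfrak h'}\to\mathrm{End}_{\mathfrak h'}(V)$ is onto. Hence $\mathrm{End}_{\mathfrak h'}(V)=\prod_iM_{m_i}(\mathbb C)$ is commutative, and all multiplicities $m_i$ are $\le1$. A functional in $L_0(V,V')$ is the same as an equivariant map from $V$ to the $K'$-finite dual of $V'$, which is irreducible (both facts are proved below); so $L_0(V,V')$ has dimension at most some $m_i$. $\square$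

Where does this stop for infinite-dimensional $V$ and noncompact $H'$? The restriction of $V$ to $\mathfrak h'$ is in general not a direct sum of irreducible modules, and $L_0$ concerns quotients of $V$. The algebra $U(\mathfrak h)^{\mathfrak h'}$ still acts on $L_0$, by composition, but nothing makes $L_0$ an irreducible module over it. The example of Section 1 shows that this is a real obstruction. There the centralizer of $X$ in $U(\mathfrak{sl}_2)$ is generated by $X$ and the Casimir element (take the Cartan subalgebra $\mathbb CX$ and look at the zero-weight part of $U(\mathfrak{sl}_2)$); it is commutative, it acts on $\mathrm{Hom}_{\mathbb CX}(V,\mathbb C_c)$ by scalars, and that space has dimension two.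

Two changes get past this point. First, we replace $U(\mathfrak h)$, the distributions on $H$ supported at $1$, by the Hecke algebra $R$ of distributions supported on $K$, which acts on $V$ through finite-rank operators. Second, we do not ask that invariant *elements* be fixed by transposition, but that invariant *functionals* on $R$ be fixed. On symbols, the single matrix $Z$ becomes a pair of matrices $A,B$, and the powers $Z^k$ become words. Transposition reverses words, and now it does change things. For instance
$$A=\begin{pmatrix}1&1&0\\0&1&0\\0&0&1\end{pmatrix},\quad B=\begin{pmatrix}0&0&1\\0&0&1\\1&1&0\end{pmatrix},\quad B^2=\begin{pmatrix}1&1&0\\1&1&0\\0&0&2\end{pmatrix}$$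
give $\varphi(AB^2)=2$ and $\varphi(B^2A)=1$. What saves us is that a functional killing all $Xf-fX$, $X\in\mathfrak h'$, only sees pairs for which the $\mathfrak h'$-part of $[A,B]$ vanishes. In the example
$$[A,B]=\begin{pmatrix}0&0&1\\0&0&0\\0&-1&0\end{pmatrix}$$
has a nonzero entry in the $W'$-block.

## 3. A basis in which transposition preserves $H$, $K$, $H'$ and $K'$

The group $K$ is the stabilizer of an orthogonal decomposition $W=W_+\oplus W_-$ into a positive and a negative definite subspace. Likewise $K'=U(W'_+)\times U(W'_-)\times U(W_0)$ for such a decomposition $W'=W'_+\oplus W'_-$. In particular **$K'$ is connected**. The nonzero spaces among $W'_+,W'_-,W_0$ are irreducible and pairwise non-isomorphic $K'$-modules, so every $K'$-stable subspace of $W$ is a sum of some of them. Since $K'\subset K$, this applies to $W_+$ and $W_-$. So each of $W'_+,W'_-,W_0$ lies in $W_+$ or in $W_-$. Choose an orthogonal basis $e_0,\dots,e_{n-1}$ with $\langle e_i,e_i\rangle=\pm1$, $e_0\in W_0$, and every other $e_i$ in $W'_+\cup W'_-$; then every $e_i$ lies in $W_+\cup W_-$. From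 now on everything is written in this basis.

* $H_{\mathbb C}=GL_n$, $\mathfrak h=\mathfrak{gl}_n$. Let $J$ be $\pm1$ on $W_\pm$. It is diagonal, and $Je_0=\varepsilon e_0$ with $\varepsilon=\pm1$. Also $J=\mathrm{diag}(\langle e_i,e_i\rangle)$, so $H=\{g:g^*Jg=J\}$.
* $K_{\mathbb C}=GL(W_+)\times GL(W_-)$ is the centralizer of $J$, and $\mathfrak h=\mathfrak k\oplus\mathfrak p$ with $\mathfrak p=\{X:XJ=-JX\}$. The form $\operatorname{tr}(XY)$ is nondegenerate on $\mathfrak p$, and $\mathfrak k\perp\mathfrak p$.
* $\mathfrak h'=\mathfrak{gl}(W')\oplus\mathfrak{gl}(W_0)$ (block matrices) and $K'_{\mathbb C}=GL(W'_+)\times GL(W'_-)\times GL(W_0)$.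
* The map $x\mapsto x^t$ is an anti-automorphism of $H$. Indeed $g^*Jg=J$ is equivalent to $gJg^*=J$, and complex conjugation gives $\bar gJg^t=J$, that is $(g^t)^*Jg^t=J$. It preserves $K$ (as $J^t=J$), $H'$ and $K'$. Put $\tau(x)=(x^t)^{-1}$; this is an automorphism of $H$ preserving $K,H',K'$.

For $n=2$ and $U(1,1)$: $J=\pm\mathrm{diag}(1,-1)$, $\mathfrak k=\mathfrak h'$ is the diagonal, and $\mathfrak p$ the antidiagonal matrices.

**Duals.** For an admissible $V$ let $\widetilde V$ be the space of $K$-finite vectors in $V^*$. It is the direct sum of the duals of the (finite-dimensional) $K$-isotypic components of $V$. So $\widetilde{\widetilde V}=V$. If $V$ is irreducible, so is $\widetilde V$: a submodule of $\widetilde V$ other than $0$ and $\widetilde V$ would have an annihilator in $V$ other than $V$ and $0$. The same holds over $(\mathfrak h',K')$.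

## 4. The Hecke algebra $R(\mathfrak h,K)$

The reference for the standard facts here is Knapp–Vogan, *Cohomological Induction and Unitary Representations*, Ch. I.

**Definition (Hecke algebra).** $R=R(\mathfrak h,K)$ is the convolution algebra of left and right $K$-finite distributions on $H$ supported in $K$. With $dk$ the Haar measure of $K$ of total mass one, $R(K)=\mathcal O(K_{\mathbb C})\,dk$, and
$$R\cong U(\mathfrak h)\otimes_{U(\mathfrak k)}R(K),\qquad \delta_kX=(\mathrm{Ad}(k)X)\delta_k .$$

The element $X_1\cdots X_m(\rho\,dk)$ acts on an $(\mathfrak h,K)$-module by $v\mapsto X_1\cdots X_m\int\rho(k)\,kv\,dk$. In this way $(\mathfrak h,K)$-modules are the same as approximately unital $R$-modules. For a finite set of $K$-types let $e\in R(K)$ be the idempotent which projects every module onto the sum of these isotypic components. Every $f\in R$ satisfies $f=efe$ for some such $e$, and every vector $v$ satisfies $ev=v$ for some $e$.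

*Example.* For $H=U(1)$ we have $R=R(K)=\bigoplus_m\mathbb C\,z^mdz$. Since $\int y^m(xy^{-1})^l\,dy=\delta_{ml}\,x^l$, the $z^mdz$ are orthogonal idempotents. There is no unit; $z^mdz$ projects onto the weight $-m$.

Let $R'=R(\mathfrak h',K')$, viewed as distributions on $H$. We need that $R'R\subset R$ and $RR'\subset R$. Left translation by $K'$ on $R$ is locally finite and $R$ is stable under $U(\mathfrak h')$, so $(D\rho\,dk')f=D\int_{K'}\rho(k')\,\delta_{k'}f\,dk'$ lies in $R$; similarly on the right.

Pushforward under $x\mapsto x^t$ is an anti-involution $\sigma$ with $\sigma(X)=X^t$, $\sigma(\delta_k)=\delta_{k^t}$; it preserves $R$ and $R'$. Pushforward under $x\mapsto x^{-1}$ is an anti-involution $\iota$ with $\iota(X)=-X$. Pushforward under $\tau$ is $\sigma\iota=\iota\sigma$. Contragredients satisfy $\widetilde\pi(\iota f)\lambda=\lambda\circ\pi(f)$.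

**Lemma 3.** (a) For $V$ irreducible, $\pi(R)=V\otimes\widetilde V$, the span of the rank-one operators $v\otimes\lambda:x\mapsto\lambda(x)v$. The same holds for $(\mathfrak h',K')$ and $R'$.

(b) If $V_1,V_2$ are irreducible and $\operatorname{tr}\pi_1=\operatorname{tr}\pi_2$ on $R$, then $V_1\cong V_2$.

(c) For $V$ irreducible let $R$, $R'$ and $\mathfrak h$ act on $(\widetilde V)^*\supset V$ by $\langle\pi(f)\hat v,\lambda\rangle=\langle\hat v,\widetilde\pi(\iota f)\lambda\rangle$. For $f\in R$, $\pi(f)$ maps $(\widetilde V)^*$ into $V$ and has finite rank.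

*Proof.* (a) Let $0\neq x\in eV$. Then $Rx$ is a submodule containing $x=ex$, so $Rx=V$ and $eRe\,x=eRx=eV$. Thus $eV$, which is finite-dimensional by admissibility, is $0$ or a simple $eRe$-module. Burnside's theorem gives $\pi(eRe)|_{eV}=\mathrm{End}(eV)$; elements of $\pi(eRe)$ vanish on $(1-e)V$, so $\pi(eRe)=eV\otimes(eV)^*$, where $(eV)^*$ means the functionals vanishing on $(1-e)V$. Take the union over $e$. Nothing changes for $R'$.

(b) Choose $e$ with $eV_1\ne0$. For $f\in eRe$ the trace of $\pi_i(f)$ is its trace on $eV_i$. The finite-dimensional $eRe$-modules $eV_1,eV_2$ are simple or $0$ and have equal traces. Characters of inequivalent simple modules are linearly independent in characteristic $0$, so there is an isomorphism $\alpha:eV_1\to eV_2$. Take $0\ne x\in eV_1$ and $D=R\,(x,\alpha x)\subset V_1\oplus V_2$. Then $eD=eRe\,(x,\alpha x)=\mathrm{graph}(\alpha)$. If $(0,y)\in D$, then $(0,ey)\in\mathrm{graph}(\alpha)$, so $ey=0$. Hence $D\cap(0\oplus V_2)$ is a submodule of $V_2$ killed by $e$; as $eV_2\neq0$, it is proper, hence $0$. In the same way $D\cap(V_1\oplus0)=0$.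 Since $D$ projects onto both factors, it is the graph of an isomorphism.

(c) Write $f=efe$. The image of $\pi(f)$ lies in $e(\widetilde V)^*=(\iota(e)\widetilde V)^*$. Now $\iota(e)\widetilde V=\{\lambda\circ\pi(e)\}=(eV)^*$ is finite-dimensional with dual $eV$. So $e(\widetilde V)^*=eV$. $\square$

## 5. A functional on $R$ with two kernels

Everything rests on one statement, which Sections 6 to 9 will prove.

**Proposition 4.** Let $\Xi:R\to\mathbb C$ be linear with $\Xi(Xf-fX)=0$ for all $X\in\mathfrak h'$, $f\in R$. Then $\Xi\circ\sigma=\Xi$.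

In this section we deduce Theorem 1 from it. For a module $V$ let $V^\tau$ be the same space with action twisted by $\tau$: $X$ acts as $-X^t$ and $k$ as $(k^t)^{-1}$.

**Lemma 5.** $\widetilde V\cong V^\tau$ for every irreducible $(\mathfrak h,K)$-module $V$, and $\widetilde{V'}\cong V'^\tau$ for every irreducible $(\mathfrak h',K')$-module $V'$.

*Proof.* Put $\Theta(f)=\operatorname{tr}\pi(f)$. As $\pi(f)$ has finite rank, $\Theta(Xf-fX)=0$ for all $X\in\mathfrak h$, in particular for $X\in\mathfrak h'$. Proposition 4 gives $\Theta\circ\sigma=\Theta$. Now $\pi^\tau(f)=\pi(\sigma\iota f)$, so $\operatorname{tr}\pi^\tau(f)=\Theta(\sigma\iota f)=\Theta(\iota f)$. On the other hand $\widetilde\pi(f)\lambda=\lambda\circ\pi(\iota f)$; writing $\iota f=e(\iota f)e$, this operator lives on $(eV)^*$ as the transpose of $\pi(\iota f)$ on $eV$, so $\operatorname{tr}\widetilde\pi(f)=\Theta(\iota f)$. Both $V^\tau$ and $\widetilde V$ are irreducible, and Lemma 3(b) gives $V^\tau\cong\widetilde V$.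

For $H'=U(W')\times U(W_0)$: the compact group $U(W_0)\subset K'$ is central in $H'$, so its isotypic subspaces in $V'$ are submodules, and it acts by one character $\chi$. Thus $V'=V''\boxtimes\chi$ with $V''$ irreducible for $U(W')$. On $U(W_0)=U(1)$ transposition is trivial and $\tau$ is inversion, so $\chi^\tau=\chi^{-1}$. If $W'=0$ we are done. Otherwise apply the first part to $V''$, with $W'$, the basis $e_1,\dots,e_{n-1}$ and the line $\mathbb Ce_1$ in place of $W$, $e_0,\dots,e_{n-1}$ and $\mathbb Ce_0$. This basis has all the properties of Section 3, and its transposition is the restriction of ours. $\square$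

**Corollary 6.** $L_0(\widetilde V,\widetilde{V'})\cong L_0(V^\tau,V'^\tau)=L_0(V,V')$.

The equality holds because $\tau$ preserves $\mathfrak h'$ and $K'$: on the common vector space $V\otimes V'$ the same functionals are invariant for both actions.

**Proof of Theorem 1, given Proposition 4.** Let $V=\pi$, $V'=\pi'$, and suppose $L_0(V,V')\ne0$.

**Step 1: functionals as maps.** The aim is to turn $L_0$ into spaces of homomorphisms on both sides of duality. A functional $\ell$ on $V\otimes V'$ is the map $V\to V'^*$, $v\mapsto\ell(v\otimes\,\cdot\,)$. If $\ell$ is invariant, this map is equivariant, and its image consists of $K'$-finite vectors because vectors of $V$ are $K'$-finite. So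
$$L_0(V,V')=\mathrm{Hom}_{(\mathfrak h',K')}(V,\widetilde{V'}),\qquad L_0(\widetilde V,\widetilde{V'})=\mathrm{Hom}_{(\mathfrak h',K')}(\widetilde V,V').$$
The second space is nonzero by Corollary 6. **Fix** $0\ne T_2:\widetilde V\to V'$, and let $T_1:V\to\widetilde{V'}$ be **any** nonzero homomorphism.

**Step 2: the functional $\Xi$.** We build from $T_1$ and $T_2$ a functional to which Proposition 4 applies. (If $V'$ is trivial, $T_1$ is an invariant functional $\ell_1$ on $V$, $T_2$ an invariant vector $\ell_2\in(\widetilde V)^*$, and $\Xi(f)$ will be the "matrix coefficient" $\ell_1(\pi(f)\ell_2)$.) Let $T_2^t:\widetilde{V'}\to(\widetilde V)^*$ be $\lambda'\mapsto\lambda'\circ T_2$. It is $(\mathfrak h',K')$-equivariant, and nonzero because $\widetilde{V'}$ separates the points of $V'$. By Lemma 3(c), $T_1\pi(f)T_2^t$ is an operator of finite rank on $\widetilde{V'}$ for $f\in R$. Put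
$$\Xi(f)=\operatorname{tr}\big(T_1\,\pi(f)\,T_2^t\big).$$
For $f'\in R'$, equivariance of $T_1$ gives
$$T_1\pi(f'f)T_2^t=\widetilde{\pi'}(f')\,T_1\pi(f)T_2^t. \tag{1}$$
On the right we have
$$T_1\pi(ff')T_2^t=T_1\pi(f)T_2^t\,\widetilde{\pi'}(f'), \tag{2}$$
because for $\lambda'\in\widetilde{V'}$, $\lambda\in\widetilde V$
$$\langle\pi(ff')T_2^t\lambda',\lambda\rangle=\langle\lambda',T_2\widetilde\pi(\iota f')\widetilde\pi(\iota f)\lambda\rangle=\langle\lambda',\pi'(\iota f')T_2\widetilde\pi(\iota f)\lambda\rangle=\langle\pi(f)T_2^t\,\widetilde{\pi'}(f')\lambda',\lambda\rangle .$$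
Both identities hold equally with $f'$ replaced by $X\in\mathfrak h'$. Since $\operatorname{tr}(SF)=\operatorname{tr}(FS)$ when $F$ has finite rank, $\Xi(Xf-fX)=0$. By Proposition 4, $\Xi\circ\sigma=\Xi$.

**Step 3: the left kernel sees $\ker T_1$.** Let
$$N_1=\{f\in R:\ \Xi(f'fg)=0\ \text{ for all } f'\in R',\ g\in R\}.$$
By Lemma 3(a) for $\widetilde{V'}$, $\widetilde{\pi'}(R')=\widetilde{V'}\otimes V'$. If $F$ has finite rank and $\operatorname{tr}(\widetilde{\pi'}(f')F)=0$ for all $f'\in R'$, then, as $\operatorname{tr}((\lambda'\otimes v')F)=\langle F\lambda',v'\rangle$, wait-free of any choice we get $F=0$. So by (1), $f\in N_1$ if and only if $T_1\pi(f)\pi(g)T_2^t=0$ for all $g\in R$. The span of the spaces $\pi(g)T_2^t\widetilde{V'}$ is an $R$-submodule of $V$. It is nonzero: if $T_2^t\lambda'\neq0$, it pairs nontrivially with some $\lambda\in\widetilde V$; write $\lambda=\widetilde\pi(\iota e)\lambda$ for a $K$-type idempotent $e$; then $\langle\pi(e)T_2^t\lambda',\lambda\rangle=\langle T_2^t\lambda',\lambda\rangle\ne0$. So the span is $V$, and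
$$N_1=\{f\in R:\ T_1\pi(f)=0\text{ on }V\}.\tag{3}$$

**Step 4: the right kernel sees only $T_2$.** Let
$$N_2=\{f\in R:\ \Xi(gff')=0\ \text{ for all } g\in R,\ f'\in R'\}.$$
By (2) and the same reasoning, $f\in N_2$ if and only if $T_1\pi(g)x=0$ for all $g\in R$ and all $x=\pi(f)T_2^t\lambda'\in V$. If some such $x$ were nonzero, $Rx=V$ would give $T_1=0$, a contradiction. So
$$N_2=\{f\in R:\ \pi(f)T_2^t=0\},\tag{4}$$
which does not involve $T_1$.

**Step 5: $\sigma$ exchanges the kernels.** This is where symmetry is used: it carries the independence of $T_1$ from the right to the left. We have $\Xi(f'fg)=\Xi(\sigma(g)\sigma(f)\sigma(f'))$, and $\sigma(R)=R$, $\sigma(R')=R'$. So $f\in N_1$ if and only if $\sigma(f)\in N_2$, that is, $N_1=\sigma(N_2)$. As $T_2$ is fixed, $N_1$ is the same set for every nonzero $T_1$. It determines the kernel: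
$$\ker T_1=\sum_{f\in N_1}\pi(f)V .$$
The inclusion $\supset$ is (3). Conversely, for $v\in\ker T_1$ take $0\ne\lambda\in\widetilde V$ and, by Lemma 3(a), $f\in R$ with $\pi(f)=v\otimes\lambda$. Then $T_1\pi(f)=0$, so $f\in N_1$, and $v\in\pi(f)V$.

**Step 6: conclusion.** All nonzero $T_1$ have the same kernel, and each is onto because $\widetilde{V'}$ is irreducible. So two nonzero $T_1$ differ by an automorphism of $\widetilde{V'}$. It has an eigenvalue on a nonzero finite-dimensional $K'$-isotypic subspace, so by Schur's lemma it is a scalar. Hence $\dim L_0(\pi,\pi')\le1$. $\square$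

It remains to prove Proposition 4.

## 6. The symbol of $Xf-fX$ is $\operatorname{tr}(X[A,B])$

We filter $R$ and compute how $\mathfrak h'$, $K'$ and $\sigma$ act on the associated graded space. Put $R_m=U_m(\mathfrak h)R(K)$. Since
$$(\rho\,dk)X=\int\rho(k)\,(\mathrm{Ad}(k)X)\,\delta_k\,dk \tag{5}$$
and $\mathrm{Ad}(k)X=\sum_ic_i(k)X_i$ with $c_i\in\mathcal O(K_{\mathbb C})$, we have $R(K)U_m(\mathfrak h)\subset R_m$; moving $X$ to the right in the same way, $R_m=R(K)U_m(\mathfrak h)$.

By the Poincaré–Birkhoff–Witt theorem, $U(\mathfrak h)$ is a free right $U(\mathfrak k)$-module on the symmetrization of $S(\mathfrak p)$, and $U(\mathfrak k)R(K)=R(K)$. Identifying $S(\mathfrak p)$ with polynomials on $\mathfrak p$ by the trace form, we get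
$$\operatorname{gr}R\cong S(\mathfrak p)\otimes\mathcal O(K_{\mathbb C})\cong\mathcal O:=\mathcal O(K_{\mathbb C}\times\mathfrak p).$$
The class of $X_1\cdots X_m(\rho\,dk)$, $X_i\in\mathfrak h$, in $R_m/R_{m-1}$ is the function $(k,\xi)\mapsto\rho(k)\prod_i\operatorname{tr}(X_i\xi)$. For $X_i\in\mathfrak p$ this is the definition. If some $X_i\in\mathfrak k$, move it to the right modulo $R_{m-1}$, where $R(K)$ absorbs it: the class is $0$, and so is the function, as $\mathfrak k\perp\mathfrak p$.

The right coordinates are
$$A=k\in K_{\mathbb C},\qquad B=k^{-1}\xi\in\mathfrak p,\qquad\text{so}\quad\xi=AB,\quad k^{-1}\xi k=BA .$$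
Here $A$ commutes with $J$ and $B$ anticommutes with $J$. Degree is degree in $B$. Let $\Phi$ denote the symbol of $f\in R_m$.

* *Left multiplication by $X\in\mathfrak h$* multiplies symbols by $\operatorname{tr}(X\xi)=\operatorname{tr}(XAB)$.
* *Right multiplication by $X$* multiplies symbols by $\operatorname{tr}(kXk^{-1}\xi)=\operatorname{tr}(XBA)$, by (5).
* Hence $f\mapsto Xf-fX$, $R_m\to R_{m+1}$, multiplies symbols by $\operatorname{tr}(X[A,B])$.
* *Conjugation by $c\in K'$.* From $\delta_cX_1\cdots X_m(\rho\,dk)\delta_c^{-1}=\prod_i(\mathrm{Ad}(c)X_i)\,(\rho(c^{-1}kc)\,dk)$, the new symbol is $\rho(c^{-1}kc)\prod\operatorname{tr}(X_ic^{-1}\xi c)$. In our coordinates $\Phi(A,B)$ becomes $\Phi(c^{-1}Ac,c^{-1}Bc)$.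
* *The anti-involution $\sigma$.* Transposition preserves Haar measure, so $\sigma(X_1\cdots X_m\rho\,dk)=(\rho(k^t)\,dk)X_m^t\cdots X_1^t\in R_m$. By the rule for right multiplication its symbol is $\rho(A^t)\prod\operatorname{tr}(X_i^tBA)=\rho(A^t)\prod\operatorname{tr}(X_iA^tB^t)$. So $(\sigma\Phi)(A,B)=\Phi(A^t,B^t)$.

*Example: $U(1,1)$.* Here $A=\mathrm{diag}(a_0,a_1)$ and $B$ is antidiagonal with entries $b,c$. As $[A,B]$ is antidiagonal, $\operatorname{tr}(X[A,B])=0$ for $X\in\mathfrak h'$ diagonal. The $K'$-invariants in $\mathcal O$ are generated by $a_0^{\pm1},a_1^{\pm1},bc$. The map $\sigma$ exchanges $b$ and $c$, so it fixes all invariants.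

In general, let $I\subset\mathcal O$ be the ideal generated by the functions $\operatorname{tr}(X[A,B])$, $X\in\mathfrak h'$, and $\mathcal A=\mathcal O/I$. Over $\mathcal A$ the matrix $C=[A,B]$ is orthogonal to $\mathfrak{gl}(W')\oplus\mathfrak{gl}(W_0)$: its $W'$-block and its $(0,0)$-entry vanish, and what is left is row $0$ and column $0$ without the corner. Equivalently,
$$C=EC+CE .$$
We shall show that in $\mathcal A$ the words of $A,B$ that build $K'$-invariants are insensitive to reversal. Checking this at the points of the variety of $I$ would only give it modulo the radical of $I$. The next lemma works over any commutative $\mathbb Q$-algebra, so we never need to know whether $I$ is radical.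

## 7. Reversing words in two matrices whose commutator is a cross

For a word $w$ in two letters $A,B$ let $w^r$ be the reversed word; we write $w$ also for its value in matrices.

**Lemma 7.** Let $\mathcal A$ be a commutative $\mathbb Q$-algebra and $A,B\in M_n(\mathcal A)$. Suppose $C:=AB-BA$ satisfies $C=EC+CE$. Then for every word $w$
$$\varphi(w)=\varphi(w^r),\qquad\operatorname{tr}(w)=\operatorname{tr}(w^r).$$
If moreover $J$ is diagonal, $J^2=1$, $Je_0=\varepsilon e_0$ with $\varepsilon=\pm1$, $JA=AJ$, $JB=-BJ$, then also $\operatorname{tr}(wJ)=\operatorname{tr}(w^rJ)$.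

**The basic identities.** From $C=EC+CE$ we get $ECE=2ECE$, so $\varphi(C)=0$. Inserting $C=EC+CE$ in the middle, for all matrices $u,v$:
$$\varphi(uCv)=\varphi(u)\varphi(Cv)+\varphi(uC)\varphi(v),\qquad \operatorname{tr}(uC)=\varphi(Cu)+\varphi(uC). \tag{6}$$
Put $\Delta(w)=\varphi(w)-\varphi(w^r)$ and $\Delta_t(w)=\operatorname{tr}(w)-\operatorname{tr}(w^r)$, extended linearly to combinations of words. Reversal turns $C$ into $-C$:
$$(uC)^r=-Cu^r,\qquad(Cu)^r=-u^rC. \tag{7}$$
$\Delta_t$ is invariant under cyclic rotation of words, since the reverses of $xy$ and $yx$ are rotations of each other.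

*Small lengths by hand.* For length two, $\Delta(AB)=\varphi(C)=0$. For length three, $A^2B-BA^2=AC+CA$, so by (6)
$$\Delta(A^2B)=\varphi(AC)+\varphi(CA)=\operatorname{tr}(AC)=\operatorname{tr}(A\cdot AB)-\operatorname{tr}(A\cdot BA)=0 .$$
Similarly $AB^2-B^2A=CB+BC$ gives $\Delta(AB^2)=\operatorname{tr}(BC)=0$. So a statement about $\varphi$ was settled by a *trace*. This is what is needed in general. An induction using only $\varphi$ can swap neighboring letters in the interior of a word, but never moves the first or the last letter, and nothing then prevents $\Delta$ from taking a nonzero value $d$ on words $A\cdots B$ and $-d$ on words $B\cdots A$. Traces do not know where a word begins, and going once around the circle will force $d=0$.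

*Proof of Lemma 7.*

**Step 1: $\Delta=0$.** We use induction on the length $m$. For $m=0,1$ words are their own reverses. For $m=2$, $\Delta(AB)=\varphi(C)=0=-\Delta(BA)$, and $AA,BB$ are palindromes. Let $m\ge3$ and assume $\Delta=0$ for shorter words.

**(a) Interior swaps.** The purpose is to show that $\Delta$ does not see the order of the interior letters. Let $u,v$ be nonempty words with $|u|+|v|=m-2$. By (6),
$$\varphi(uABv)-\varphi(uBAv)=\varphi(u)\varphi(Cv)+\varphi(uC)\varphi(v).$$
For the reversed words,
$$\varphi(v^rBAu^r)-\varphi(v^rABu^r)=-\varphi(v^r)\varphi(Cu^r)-\varphi(v^rC)\varphi(u^r).$$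
All words on the right sides have length $<m$. By induction and (7), $\varphi(u)=\varphi(u^r)$, $\varphi(v)=\varphi(v^r)$, $\varphi(Cv)=-\varphi(v^rC)$ and $\varphi(uC)=-\varphi(Cu^r)$. So the two right sides agree, and $\Delta(uABv)=\Delta(uBAv)$. Hence $\Delta(w)$ depends only on the first letter, the last letter, and the numbers $i,j$ of $A$'s and $B$'s.

**(b) Equal ends.** If $w$ begins and ends with the same letter, then $\Delta(w^r)=\Delta(w)$ by (a), while $\Delta(w^r)=-\Delta(w)$ by definition. So $\Delta(w)=0$. This covers in particular $i=0$ or $j=0$.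

**(c) One unknown $d$ per multidegree.** Fix $i,j\ge1$ with $i+j=m$, and let $d$ be the value of $\Delta$ on the words $A\cdots B$ of multidegree $(i,j)$. By reversal, $\Delta(B\cdots A)=-d$. We express $d$ through $C$. Let $u$ be a word of multidegree $(i-1,j-1)$; it is nonempty as $m\ge3$. Then $\Delta(uC)=\Delta(uAB)-\Delta(uBA)$ equals $d-0$ if $u$ begins with $A$, and $0-(-d)$ if $u$ begins with $B$. Likewise $\Delta(Cu)=\Delta(ABu)-\Delta(BAu)$ equals $0-(-d)$ if $u$ ends with $A$, and $d-0$ if $u$ ends with $B$. So in all cases
$$\Delta(uC)=\Delta(Cu)=d.$$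

**(d) Passing to traces.** We now show that a swap changes $\Delta_t$ by exactly $2d$. By (6), applied to $u$ and to $u^r$, and (7),
$$\operatorname{tr}(uC)+\operatorname{tr}(u^rC)=[\varphi(uC)+\varphi(Cu^r)]+[\varphi(Cu)+\varphi(u^rC)]=\Delta(uC)+\Delta(Cu)=2d .$$
Hence
$$\Delta_t(uAB)-\Delta_t(uBA)=\operatorname{tr}(uC)+\operatorname{tr}(Cu^r)=2d. \tag{8}$$

**(e) Once around the circle.** We carry one letter $B$ past all the letters $A$. Let $w_s=A^sBA^{i-s}B^{j-1}$ for $0\le s\le i$. For $s<i$ put $u=A^{i-s-1}B^{j-1}A^s$, of multidegree $(i-1,j-1)$. Then $w_s$ is a rotation of $uBA$ and $w_{s+1}$ is a rotation of $uAB$. By (8), $\Delta_t(w_{s+1})-\Delta_t(w_s)=2d$, so $\Delta_t(w_i)-\Delta_t(w_0)=2id$. But $w_0=BA^iB^{j-1}$ and $w_i=A^iB^j$ are rotations of each other. So $2id=0$ and, over a $\mathbb Q$-algebra, $d=0$. With (b), this completes the induction.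

**Step 2: $\Delta_t=0$.** The same comparison now shows that swaps do not change $\Delta_t$ at all. For $|u|\ge1$, (8) reads $\Delta_t(uAB)=\Delta_t(uBA)$ (the computation in (d) gives $\Delta(uC)+\Delta(Cu)$ on the right, which is $0$ by Step 1); for $u=\emptyset$ both sides are $0$. With cyclic invariance, any word of multidegree $(i,j)$ can be brought to $A^iB^j$, so
$$\Delta_t(w)=\Delta_t(A^iB^j)=\operatorname{tr}(A^iB^j)-\operatorname{tr}(B^jA^i)=0 .$$

**Step 3: traces with $J$.** We repeat Step 2 with signs. Put $\Delta_J(w)=\operatorname{tr}(wJ)-\operatorname{tr}(w^rJ)$ and let $j$ be the number of $B$'s in $w$. Since $JwJ=(-1)^jw$, conjugation by $J$ gives $\operatorname{tr}(wJ)=(-1)^j\operatorname{tr}(wJ)$. So for odd $j$ both $\operatorname{tr}(wJ)$ and $\operatorname{tr}(w^rJ)$ vanish. Let $j$ be even.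

*Rotations.* Moving a letter through $J$, $\operatorname{tr}(wAJ)=\operatorname{tr}(AwJ)$ and $\operatorname{tr}(Aw^rJ)=\operatorname{tr}(w^rAJ)$, so $\Delta_J(wA)=\Delta_J(Aw)$. For $B$ each of the two equalities acquires a minus sign, so $\Delta_J(wB)=-\Delta_J(Bw)$.

*Swaps.* Since $JC=-CJ$ and $e_0^tJ=\varepsilon e_0^t$, $Je_0=\varepsilon e_0$, (6) gives
$$\operatorname{tr}(uCJ)=\operatorname{tr}(JuC)=\varphi(CJu)+\varphi(JuC)=\varepsilon\big(\varphi(uC)-\varphi(Cu)\big),$$
and $\operatorname{tr}(Cu^rJ)=\operatorname{tr}(u^rJC)=-\operatorname{tr}(u^rCJ)$. Therefore, using (7),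
$$\Delta_J(uAB)-\Delta_J(uBA)=\operatorname{tr}(uCJ)+\operatorname{tr}(Cu^rJ)=\varepsilon\big(\varphi(uC)-\varphi(Cu)-\varphi(u^rC)+\varphi(Cu^r)\big)=0,$$
because $\varphi(uC)=-\varphi(Cu^r)$ and $\varphi(Cu)=-\varphi(u^rC)$ by Step 1.

*End.* Rotations and swaps of the last two letters bring $w$ to $A^iB^j$, so $\Delta_J(w)=\pm\Delta_J(A^iB^j)$. As $j$ is even, $\operatorname{tr}(B^jA^iJ)=\operatorname{tr}(A^iJB^j)=\operatorname{tr}(A^iB^jJ)$, and so $\Delta_J(A^iB^j)=0$. $\square$

## 8. $K'$-invariants on $K_{\mathbb C}\times\mathfrak p$ are built from words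

To use Lemma 7 we must know that words generate all invariants.

**Lemma 8.** $\mathcal O^{K'}$ is contained in the algebra generated by the functions $\varphi(u)$, $\operatorname{tr}(u)$, $\operatorname{tr}(uJ)$ ($u$ a word in $A,B$) and $\det(A|_{W_+})^{-1}$, $\det(A|_{W_-})^{-1}$. Consequently $\sigma$ acts trivially on the image of $\mathcal O^{K'}$ in $\mathcal A=\mathcal O/I$.

*Proof.* **Step 1: reduction to polynomials on $\mathfrak{gl}(W)$.** We remove the denominators. In the coordinates $(A,B)$,
$$\mathcal O=\mathbb C[\mathfrak k\times\mathfrak p]\big[\det(A|_{W_+})^{-1},\det(A|_{W_-})^{-1}\big],$$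
and the determinants are invariant under $K'$. So an element of $\mathcal O^{K'}$ is an invariant polynomial divided by powers of these determinants. Invariance under $K'$ and under $K'_{\mathbb C}$ are the same for polynomials. Finally $\mathfrak k\times\mathfrak p=\mathfrak{gl}(W)$ equivariantly, through $Z=A+B$.

**Step 2: traces of closed paths.** We find the invariants of $\prod_aGL(W_a)$ on $\mathfrak{gl}(W)$, where $W_a=P_aW$ and $P_a$ runs through the three projections onto $W_0,W'_+,W'_-$. A homogeneous invariant $F$ of degree $d$ is $F(Z)=\widetilde F(Z,\dots,Z)$ with $\widetilde F$ symmetric, multilinear and invariant (characteristic $0$). Expanding $Z=\sum_{a,b}P_aZP_b$ in every slot, we see that $F$ is a sum of multilinear invariants on products $\prod_{s=1}^d\mathrm{Hom}(W_{b_s},W_{a_s})$, evaluated at $Z_s=P_{a_s}ZP_{b_s}$. Such a multilinear invariant is an invariant functional on $\bigotimes_s(W_{a_s}\otimes W_{b_s}^*)$. Group the factors by the index: the invariant functionals of a product of groups, each acting on its own tensor factor, are the tensor product of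 the spaces of invariant functionals. By the first fundamental theorem for each $GL(W_a)$, these are spanned by complete contractions. A complete contraction matches each $W_{b_s}^*$ with some $W_{a_{\theta(s)}}$, $a_{\theta(s)}=b_s$, for a permutation $\theta$; its value is the product over the cycles of $\theta$ of $\operatorname{tr}(Z_sZ_{\theta(s)}Z_{\theta^2(s)}\cdots)$. So the invariants are generated by the functions
$$\operatorname{tr}(P_{a_1}ZP_{a_2}Z\cdots P_{a_m}Z).$$
(See also Le Bruyn–Procesi, *Semisimple representations of quivers*, Trans. AMS 317 (1990).)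

**Step 3: removing the projections.** We turn these traces into words in $A,B$. Put $P_\pm=\frac12(1\pm J)$. One of the $P_a$ is $E$, one is $P_\varepsilon-E$, one is $P_{-\varepsilon}$. With $Z=A+B$, the traces above are combinations of traces of words in $A,B,E,P_+,P_-$. We use
$$AP_\pm=P_\pm A,\quad BP_\pm=P_\mp B,\quad P_+P_-=0,\quad EP_\varepsilon=P_\varepsilon E=E,\quad EP_{-\varepsilon}=P_{-\varepsilon}E=0 .$$
If $E$ occurs, rotate the word so that it begins with $E$, and move every $P_\pm$ to the left until it meets an $E$, which absorbs it or gives $0$. The trace is then $0$ or $\operatorname{tr}(Eu_1Eu_2\cdots Eu_r)=\prod_i\varphi(u_i)$, with $u_i$ words in $A,B$. If $E$ does not occur, move all $P_\pm$ to the left; the trace is $0$, $\operatorname{tr}(u)$ or $\operatorname{tr}(uP_\pm)=\frac12(\operatorname{tr}u\pm\operatorname{tr}uJ)$. This proves the first assertion.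

**Step 4: $\sigma$ on the generators.** Transposing matrices, $u(A^t,B^t)=u^r(A,B)^t$, so
$$\sigma\varphi(u)=\varphi(u^r),\qquad\sigma\operatorname{tr}(u)=\operatorname{tr}(u^r),\qquad\sigma\operatorname{tr}(uJ)=\operatorname{tr}(u^rJ),$$
and $\sigma$ fixes the determinants. The ideal $I$ is $\sigma$-stable, since $\operatorname{tr}(X[A^t,B^t])=-\operatorname{tr}(X^t[A,B])$ and $\mathfrak h'$ is stable under transposition. So $\sigma$ acts on $\mathcal A$ by an algebra automorphism. Over $\mathcal A$ we have $C=EC+CE$, $JA=AJ$, $JB=-BJ$, so Lemma 7 applies and $\sigma$ fixes the images of all the generators. $\square$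

## 9. From symbols back to $R$

**Proof of Proposition 4.** Let $[\mathfrak h',R]$ be the span of all $Xf-fX$ with $X\in\mathfrak h'$, $f\in R$, and let $Q=R/[\mathfrak h',R]$, filtered by the images $Q_m$ of $R_m$. A functional $\Xi$ as in the proposition factors through $Q$. So it suffices to show that $\sigma$ acts trivially on $Q$.

**Step 1: $K'$ and $\sigma$ act on $Q$.** The space $[\mathfrak h',R]$ is stable under conjugation by $K'$, because $\mathfrak h'$ is $\mathrm{Ad}(K')$-stable. It is stable under $\sigma$, because $\sigma(Xf-fX)=-(X^t\sigma(f)-\sigma(f)X^t)$. Both actions preserve the filtration, so they pass to $Q$ and $\operatorname{gr}Q$.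

**Step 2: $\operatorname{gr}Q$ is a quotient of $\mathcal O/I$.** We show $\operatorname{gr}[\mathfrak h',R]\supset I$. The ideal $I$ is homogeneous, its generators having degree one in $B$. A homogeneous element of $I$ of degree $m+1$ is a sum of terms $\operatorname{tr}(X[A,B])\Phi$ with $X\in\mathfrak h'$ and $\Phi$ homogeneous of degree $m$. Choose lifts $f\in R_m$ of the $\Phi$. By Section 6 the given element is the symbol of the sum of the $Xf-fX\in R_{m+1}$. So the surjection $\mathcal O=\operatorname{gr}R\to\operatorname{gr}Q$ factors through $\mathcal O/I$. It is compatible with $K'$ and $\sigma$; here $I$ is $K'$-stable because $\operatorname{tr}(X[c^{-1}Ac,c^{-1}Bc])=\operatorname{tr}(cXc^{-1}[A,B])$.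

**Step 3: invariant symbols are enough.** We show that $\mathcal O^{K'}\to\operatorname{gr}Q$ is onto. The conjugation action of $K'$ on $R$ is locally finite with differential $f\mapsto Xf-fX$, $X\in\mathfrak k'\subset\mathfrak h'$. On $Q$ this differential is $0$. As $K'$ is connected, it acts trivially on $Q$ and on $\operatorname{gr}Q$. Given $y\in\operatorname{gr}Q$, take a preimage $\Phi\in\mathcal O$ and average it over the compact group $K'$. The average lies in $\mathcal O^{K'}$ and maps to the average of $y$, which is $y$.

**Step 4: $\sigma=1$ on $\operatorname{gr}Q$.** By Step 2 the map $\mathcal O^{K'}\to\operatorname{gr}Q$ factors through the image of $\mathcal O^{K'}$ in $\mathcal O/I$, on which $\sigma$ is trivial by Lemma 8. By Step 3 the map is onto.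

**Step 5: $\sigma=1$ on $Q$.** This is the descent from Lemma 2. Let $x\in Q_m$ with $\sigma x=-x$. By Step 4, $\sigma x\equiv x$ modulo $Q_{m-1}$, so $2x\in Q_{m-1}$ and $x\in Q_{m-1}$. Repeating, $x\in Q_{-1}=0$. Since $\sigma^2=1$ and the filtration is exhaustive, $Q$ is the sum of the $(+1)$- and $(-1)$-eigenspaces of $\sigma$, and the latter is $0$. So $\sigma=1$ on $Q$ and $\Xi\circ\sigma=\Xi$. This proves Proposition 4 and, by Section 5, Theorem 1. $\blacksquare$
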